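\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{An exact criterion for exponential ball growth\\ in long-range percolation}


\begin{abstract}
In long-range percolation on $\mathbb Z^d$ with connection probability $p(r)\sim r^{-d}L(r)$, $L$ slowly varying and non-increasing with $\int_2^\infty L(r)\,dr/r<\infty$, graph-distance balls are known to grow exponentially if, in addition, $-\int_2^\infty \log L(r)\,\frac{dr}{r(\log r)^2}<\infty$. We show that this last condition cannot be dropped: for $L(r)=\exp(-\log r/\log\log r)$ the balls satisfy $|\mathcal B_k|^{1/k}\to1$ almost surely. We also find the exact condition. It is the same integral with $L(r)$ replaced by the tail $\int_r^\infty L(s)\,ds/s$, and it is strictly weaker than the original one. Both results follow from a criterion for general summable connection functions: balls grow exponentially if and only if $\int_1^\infty u^{-2}\log^+(1/\varepsilon(e^u))\,du<\infty$,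 where $\varepsilon(R)$ is the expected number of edges of length greater than $R$ at a vertex.
\end{abstract}

\section{The question and the answer}

\subsection{The model}
Fix $d\ge1$. We write $|\cdot|$ for the Euclidean norm on $\mathbb R^d$ and also for the cardinality of a set. Let $p:[1,\infty)\to[0,1]$ be non-increasing with $p(1)=1$. For each unordered pair of distinct vertices $x,y\in\mathbb Z^d$ the edge $\{x,y\}$ is present with probability $p(|x-y|)$, independently of all other edges. All nearest-neighbor edges are present, so the graph is connected. Let $D(x,y)$ be the graph distance and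
\[
\mathcal B_k=\{x\in\mathbb Z^d: D(0,x)\le k\}.
\]
How fast does $|\mathcal B_k|$ grow? Put
\[
m=\sum_{z\ne0}p(|z|),\qquad \varepsilon(R)=\sum_{|z|>R}p(|z|)\qquad(R\ge1).
\]
If $m=\infty$, then $|\mathcal B_1|=\infty$ almost surely by the Borel--Cantelli lemma, so we assume $m<\infty$. Counting paths gives $\mathbb E|\mathcal B_k|\le (k+1)m^k$, so growth is at most exponential. The question is whether it is at least exponential.

The case studied in \cite{LRP} is $p(r)\sim\lambda(r)$ as $r\to\infty$, where $\lambda(r)=r^{-\beta}L(r)$ with $\beta>0$. Here $L$ is positive, measurable and non-increasing on $[2,\infty)$, and slowly varying at infinity: $L(cr)/L(r)\to1$ as $r\to\infty$ for each $c>0$. We call this \emph{the regular model}. The theorem of \cite{LRP} contains the following statement. Suppose that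
\begin{enumerate}
\item[(i)] $\beta=d$;
\item[(ii)] $\displaystyle\int_2^\infty\frac{L(r)}r\,dr<\infty$;
\item[(iii)] $\displaystyle-\int_2^\infty\frac{\log L(r)}{r(\log r)^2}\,dr<\infty$.
\end{enumerate}
Then there are constants $1<a_1<a_2<\infty$ such that
\begin{equation}\label{eq:growth}
\lim_{k\to\infty}\mathbb P\bigl(a_1<|\mathcal B_k|^{1/k}<a_2\bigr)=1 .
\end{equation}
Condition (iii) is used in the proof, and \cite{LRP} leaves open whether it is necessary. This is the question answered here.

\subsection{What the conditions measure}
Under (i), condition (ii) ensures that $m<\infty$ (Lemma~\ref{lem:tails}). To read (iii), substitute $r=e^u$ and write $\ell(u)=-\log L(e^u)$, a non-decreasing function. Then (iii) becomes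
\[
\int_{\log2}^\infty\frac{\ell(u)}{u^2}\,du<\infty .
\]
Slow variation gives $\ell(u+1)-\ell(u)\to0$, hence $\ell(u)=o(u)$, and (iii) asks for only slightly more. It holds for $L(r)=(\log r)^{-\alpha}$, where $\ell(u)=\alpha\log u$ and (ii) requires $\alpha>1$, and for $L(r)=\exp(-(\log r)^\gamma)$ with $0<\gamma<1$, where $\ell(u)=u^\gamma$. It can fail only if $\ell$ is nearly linear along some sequence: for every $\gamma<1$ there must be arbitrarily large $u$ with $\ell(u)>u^\gamma$. An example is $\ell(u)=u/\log u$. One might take (iii) for an artifact of a proof. On the other hand, a linear $\ell(u)=cu$ would mean $p(r)\approx r^{-d-c}$. Such an $L$ is not slowly varying, but the general criterion below covers this case and shows that growth is then subexponential. So somewhere between $\ell(u)=u^\gamma$ and $\ell(u)=cu$ the behavior must change, and the question is where.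

\subsection{Results}
For general $p$ the relevant quantity turns out to be
\[
I(p)=\int_1^\infty\frac{\log^+\bigl(1/\varepsilon(e^u)\bigr)}{u^2}\,du,
\]
where $\log^+x=\max(\log x,0)$ and $\log^+(1/0)=\infty$. If $p(r)=r^{-\beta}$ with $\beta>d$, then $\log(1/\varepsilon(e^u))$ is $(\beta-d)u$ up to a bounded error, so $I(p)=\infty$.

\begin{theorem}\label{thm:sub}
Let $m<\infty$. If $I(p)=\infty$, then $(\mathbb E|\mathcal B_k|)^{1/k}\to1$, and $|\mathcal B_k|^{1/k}\to1$ almost surely. In particular $\mathbb P(|\mathcal B_k|^{1/k}>a_1)\to0$ for every $a_1>1$.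
\end{theorem}

\begin{theorem}\label{thm:exp}
Let $m<\infty$. If $I(p)<\infty$, there are constants $1<a_1<a_2<\infty$ such that almost surely $a_1<|\mathcal B_k|^{1/k}<a_2$ for all large $k$. In particular \eqref{eq:growth} holds.
\end{theorem}

For the regular model the criterion can be written in terms of $L$. Let
\[
\Lambda(r)=\int_r^\infty\frac{L(s)}s\,ds .
\]

\begin{theorem}\label{thm:regular}
In the regular model assume {\rm(i)} and {\rm(ii)}. Then \eqref{eq:growth} holds for some $1<a_1<a_2<\infty$ if and only if
\[
(\mathrm{iii}^*)\qquad -\int_2^\infty\frac{\log\Lambda(r)}{r(\log r)^2}\,dr<\infty .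
\]
If $(\mathrm{iii}^*)$ fails, then $|\mathcal B_k|^{1/k}\to1$ almost surely. Moreover:
\begin{enumerate}
\item[\rm(1)] {\rm(iii)} implies $(\mathrm{iii}^*)$.
\item[\rm(2)] If $\int_2^\infty L(r)^{1-c}\,\frac{dr}r<\infty$ for some $c\in(0,1)$, then {\rm(iii)} and $(\mathrm{iii}^*)$ are equivalent, so for such $L$ \eqref{eq:growth} holds for some $1<a_1<a_2<\infty$ if and only if {\rm(iii)} holds.
\item[\rm(3)] There is a regular model satisfying {\rm(i)} and {\rm(ii)}, violating {\rm(iii)}, for which \eqref{eq:growth} fails for all $1<a_1<a_2<\infty$. One may take $L(r)=\exp(-\log r/\log\log r)$ for $r\ge e^e$.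
\item[\rm(4)] There is a regular model satisfying {\rm(i)}, {\rm(ii)} and $(\mathrm{iii}^*)$, violating {\rm(iii)}, for which \eqref{eq:growth} holds for some $1<a_1<a_2<\infty$.
\end{enumerate}
\end{theorem}

So (i) and (ii) alone do not imply \eqref{eq:growth}, and (iii) cannot be dropped (part (3)); but (iii) is not necessary for each individual $L$ either (part (4)).

\subsection{Where the integral comes from}
\emph{Doubling.} Suppose that in time $T$ one can reach $N$ vertices. Together they have about $N\varepsilon(R)$ edges longer than $R$. Take $R$ to be a sufficiently large power of $N$, so that the far endpoints land in fresh territory, and let each far endpoint spend another time $T$ reaching $N$ new vertices. After time $2T+1$ we have about $N^2\varepsilon(R)$ vertices. The exponential rate has therefore changed from $\log N/T$ to about $\log N/T-\frac1{2T}\log\frac1{\varepsilon(R)}$. In the $j$th doubling $T$ and $\log R$ are both of order $2^j$, so the total loss of rate is of order $\sum_j2^{-j}\log\frac1{\varepsilon(e^{c2^j})}$. This sum is comparable to the integral $I(p)$. If it is finite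 and we start large enough, a positive rate survives. Sections~\ref{sec:hand} and~\ref{sec:exp} carry this out.

\emph{The loss is unavoidable.} Cut off the edges longer than $R$. Balls in the truncated graph have at most polynomial size in $kR$, so exponential growth in it can last only for a time of order $\log R$. Longer edges start to matter when about $1/\varepsilon(R)$ vertices have been reached. Comparing the scales $R$ and $R^2$ will show that each passage forces the rate down by at least a constant times $\frac1{\log R}\log\frac{\varepsilon(R)}{\varepsilon(R^2)}$, up to summable errors. If $I(p)=\infty$ these losses add up to infinity, and no positive rate survives. This is Section~\ref{sec:sub}.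

\emph{Use of the hypotheses.} The proof of Theorem~\ref{thm:sub} uses only $m<\infty$, independence and translation invariance. In Theorem~\ref{thm:exp}, $p(1)=1$ is used to move inside boxes (and, in the upper bound, for $m>1$), and the monotonicity of $p$ only to get $p(r)\le C_pr^{-d}$. In Theorem~\ref{thm:regular} the monotonicity of $L$ allows sums to be compared with integrals, and it is used again in parts (1) and (2). Slow variation plays no role in the proofs and is checked only to show that our examples belong to the class.

\section{The criterion in terms of $L$}\label{sec:regular}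

In this section we deduce Theorem~\ref{thm:regular} from Theorems~\ref{thm:sub} and~\ref{thm:exp}.

\begin{lemma}\label{lem:tails}
In the regular model assume {\rm(i)} and {\rm(ii)}. There are $c,C\in(0,\infty)$ such that $c\,\Lambda(2R)\le\varepsilon(R)\le C\Lambda(R/2)$ for all large $R$. Hence $m<\infty$, and $I(p)<\infty$ if and only if $(\mathrm{iii}^*)$ holds.
\end{lemma}

\begin{proof}
For large $r$ we have $\frac12\lambda(r)\le p(r)\le2\lambda(r)$, so it suffices to estimate $\sum_{|z|>R}\lambda(|z|)$ for large $R$. The function $\lambda(r)=r^{-d}L(r)$ is non-increasing. Let $\kappa=\sqrt d/2$, and let $\sigma_d$ be the surface area of the unit sphere ($\sigma_1=2$). If $x\in z+[-\frac12,\frac12]^d$, then $\bigl||x|-|z|\bigr|\le\kappa$.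

For $|z|>R$ such $x$ satisfy $|x|>R-\kappa$ and $\lambda(|z|)\le\lambda(|x|-\kappa)$. Integrating over the unit cubes, then using polar coordinates and $t=|x|-\kappa$, we get for large $R$
\[
\sum_{|z|>R}\lambda(|z|)\le\int_{|x|>R-\kappa}\lambda(|x|-\kappa)\,dx=\sigma_d\int_{R-2\kappa}^\infty(t+\kappa)^{d-1}t^{-d}L(t)\,dt\le2^{d-1}\sigma_d\,\Lambda(R/2),
\]
since $t+\kappa\le2t$ and $R-2\kappa\ge R/2$. Conversely, every $x$ with $|x|>R+\kappa$ lies in the cube of some $z$ with $|z|>R$, and $\lambda(|z|)\ge\lambda(|x|+\kappa)$. With $t=|x|+\kappa$,
\[
\sum_{|z|>R}\lambda(|z|)\ge\int_{|x|>R+\kappa}\lambda(|x|+\kappa)\,dx=\sigma_d\int_{R+2\kappa}^\infty(t-\kappa)^{d-1}t^{-d}L(t)\,dt\ge2^{-(d-1)}\sigma_d\,\Lambda(2R),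
\]
since $t-\kappa\ge t/2$ and $R+2\kappa\le2R$ for large $R$. This proves the two bounds. By (ii) they show that $0<\varepsilon(R)<\infty$ for all large $R$, so $m<\infty$.

Let $Q_\Lambda(u)=-\log\Lambda(e^u)$ for $u\ge\log2$. It is non-decreasing, locally bounded, and tends to $\infty$. With $r=e^u$, $(\mathrm{iii}^*)$ reads $\int_{\log2}^\infty Q_\Lambda(u)u^{-2}\,du<\infty$. The two bounds say that, for a constant $C'$ and all large $u$,
\[
Q_\Lambda(u-\log2)-C'\le\log\frac1{\varepsilon(e^u)}\le Q_\Lambda(u+\log2)+C' .
\]
Neither a bounded shift of $u$ nor an additive constant affects the convergence at infinity of an integral of an eventually non-negative function against $u^{-2}du$. On bounded ranges of $u$ both $Q_\Lambda(u)$ and $\log^+(1/\varepsilon(e^u))$ are bounded, the latter because $\varepsilon$ is non-increasing and positive. So $I(p)<\infty$ if and only if $(\mathrm{iii}^*)$ holds.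
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
By Lemma~\ref{lem:tails}, $m<\infty$. If $(\mathrm{iii}^*)$ holds, then $I(p)<\infty$ and Theorem~\ref{thm:exp} gives \eqref{eq:growth}. If $(\mathrm{iii}^*)$ fails, then $I(p)=\infty$ and Theorem~\ref{thm:sub} gives $|\mathcal B_k|^{1/k}\to1$ almost surely, so $\mathbb P(|\mathcal B_k|^{1/k}>a_1)\to0$ for every $a_1>1$ and \eqref{eq:growth} fails.

As before let $\ell(u)=-\log L(e^u)$, so that $\Lambda(e^u)=\int_u^\infty e^{-\ell(v)}\,dv$ and (iii) reads $\int_{\log2}^\infty\ell(u)u^{-2}du<\infty$. By (ii) and monotonicity, $L\to0$, so $\ell(u)>0$ for large $u$; also $\ell$ is locally bounded.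

\medskip
\emph{Part (1).} Since $\ell$ is non-decreasing, $\Lambda(e^u)\ge\int_u^{u+1}e^{-\ell(v)}dv\ge e^{-\ell(u+1)}$, so $-\log\Lambda(e^u)\le\ell(u+1)$. As $(u+1)^2\le4u^2$ for $u\ge1$, convergence of $\int\ell(u)u^{-2}du$ implies that of $\int\ell(u+1)u^{-2}du$.

\medskip
\emph{Part (2).} The assumption says that $K=\int_{\log2}^\infty e^{-(1-c)\ell(v)}dv<\infty$. Since $\ell$ is non-decreasing,
\[
\Lambda(e^u)=\int_u^\infty e^{-c\ell(v)}e^{-(1-c)\ell(v)}\,dv\le Ke^{-c\ell(u)},
\]
so $-\log\Lambda(e^u)\ge c\,\ell(u)-\log K$, and $(\mathrm{iii}^*)$ implies (iii). The converse is part (1). The last claim of part (2) now follows from the first statement of the theorem.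

\medskip
\emph{Part (3).} Let $\ell(u)=u/\log u$ for $u\ge e$ and $\ell(u)=e$ for $u<e$. Let $L(r)=e^{-\ell(\log r)}$, let $p(r)=1$ on $[1,2)$ and $p(r)=r^{-d}L(r)$ on $[2,\infty)$. For $u>e$ the derivative $\ell'(u)=\frac1{\log u}-\frac1{(\log u)^2}$ is positive and tends to $0$ as $u\to\infty$. Thus $L$ is positive, continuous and non-increasing. It is slowly varying, since $\log\bigl(L(r)/L(cr)\bigr)=\ell(\log r+\log c)-\ell(\log r)\to0$. Also $p$ is non-increasing with values in $[0,1]$, $p(1)=1$, and (i) holds.

The function $\sqrt u/\log u$ on $(1,\infty)$ has its minimum at $u=e^2$, with value $e/2>1$, so $\ell(u)\ge\sqrt u$ for $u\ge e$. Hence $\int_{\log2}^\infty e^{-\ell(v)/2}dv<\infty$. This gives (ii), and also the assumption of part (2) with $c=\frac12$. Finally, as $\ell\ge0$,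
\[
-\int_2^\infty\frac{\log L(r)}{r(\log r)^2}\,dr\ge\int_e^\infty\frac{du}{u\log u}=\infty,
\]
so (iii) fails. By part (2), $(\mathrm{iii}^*)$ fails. Therefore $|\mathcal B_k|^{1/k}\to1$ almost surely and \eqref{eq:growth} fails for all $a_1,a_2$.

\medskip
\emph{Part (4).} The idea is to let $\ell$ rise steeply on short stretches and then stay constant for so long that the plateau contains an appreciable part of the mass of $L$. Condition (iii) charges the local value of $L$ after a rise, while $(\mathrm{iii}^*)$ only sees the mass still to come, which is not small.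

Let $a_1=256$, $M_0=0$, and for $n\ge1$
\[
M_n=\frac{a_n}n,\qquad a_{n+1}=\frac{e^{M_n}}{n^2}.
\]
We claim that $a_n\ge4^{n+3}$ and $a_{n+1}\ge4a_n$ for all $n\ge1$. The first holds for $n=1$. If it holds for $n$, consider $g(x)=\frac xn-\log(4n^2x)$, which is increasing for $x>n$. At $x=4^{n+3}$,
\[
g(4^{n+3})=\frac{4^{n+3}}n-(n+4)\log4-2\log n\ge64\cdot2^n-3.4\,n-5.6>0,
\]
because $4^n/n\ge2^n$, $\log 4<1.4$ and $\log n\le n$. Hence $g(a_n)>0$, i.e.\ $M_n\ge\log(4n^2a_n)$, which is $a_{n+1}\ge4a_n\ge4^{n+4}$. This proves the claim. In particular $M_{n+1}\ge\frac{4n}{n+1}M_n\ge M_n$.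

Let $\ell=0$ on $[0,a_1]$. For $n\ge1$ let $\ell$ be linear from $M_{n-1}$ to $M_n$ on $[a_n,2a_n]$, and $\ell=M_n$ on $[2a_n,a_{n+1}]$. The slope on $[a_n,2a_n]$ is at most $M_n/a_n=1/n\to0$. So $L(r)=e^{-\ell(\log r)}$ is positive, continuous, non-increasing and slowly varying. Let $p(r)=r^{-d}L(r)$ on $[1,\infty)$; then $p(1)=1$, $p$ is non-increasing and (i) holds.

\emph{(ii) holds:} $\int_{2a_n}^{a_{n+1}}e^{-\ell}\le a_{n+1}e^{-M_n}=n^{-2}$ for $n\ge1$, and $\int_{a_n}^{2a_n}e^{-\ell}\le a_ne^{-M_{n-1}}=(n-1)^{-2}$ for $n\ge2$. The remaining range $[\log2,2a_1]$ is bounded, and $e^{-\ell}\le1$.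

\emph{(iii) fails:} since $4a_n\le a_{n+1}$, $\int\ell(u)u^{-2}du\ge\sum_nM_n\int_{2a_n}^{4a_n}u^{-2}du=\sum_n\frac{M_n}{4a_n}=\sum_n\frac1{4n}=\infty$.

\emph{$(\mathrm{iii}^*)$ holds:} let $u\in[a_n,a_{n+1}]$, $n\ge1$. Since $a_{n+2}/2\ge2a_{n+1}$, we have $\ell=M_{n+1}$ on $[a_{n+2}/2,a_{n+2}]$, and so
\[
\Lambda(e^u)\ge\tfrac12a_{n+2}e^{-M_{n+1}}=\frac1{2(n+1)^2}.
\]
Likewise $\Lambda(e^u)\ge\frac12a_2e^{-M_1}=\frac12$ for $u\le a_1$. Thus the part of the integral in $(\mathrm{iii}^*)$ with $u\in[\log2,a_1]$ is finite, and
\[
\int_{a_1}^\infty\frac{-\log\Lambda(e^u)}{u^2}\,du\le\sum_{n\ge1}\frac{\log2+2\log(n+1)}{a_n}<\infty .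
\]
By the first statement of the theorem, \eqref{eq:growth} holds for some $1<a_1<a_2<\infty$ (these constants have nothing to do with the sequence just used).
\end{proof}

\begin{example}
Let $\alpha>0$, and let $\ell(u)=u/(\log u)^\alpha$ for $u\ge e^{\alpha+1}$, constant before. Here $\ell'(u)=(\log u)^{-\alpha}\bigl(1-\frac \alpha{\log u}\bigr)$ is positive and tends to $0$, so with $p$ as in part (3) we have a regular model satisfying (i) and (ii). Part (2) applies with $c=\frac12$. Hence \eqref{eq:growth} holds for some $1<a_1<a_2<\infty$ if and only if $\int^\infty\frac{du}{u(\log u)^\alpha}<\infty$, that is, if and only if $\alpha>1$.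
\end{example}

\section{Subexponential growth: proof of Theorem~\ref{thm:sub}}\label{sec:sub}

If $\varepsilon(R)=0$ for some $R\ge1$, then almost surely all edges have length at most $R$ and $|\mathcal B_k|\le(2kR+1)^d$, so the theorem holds. From now on in this section $\varepsilon(R)>0$ for all $R$.

\subsection{Truncation, and what one scale gives}
For $R\ge1$ let $G_R$ be the subgraph formed by the edges of length at most $R$, with graph distance $D_R$ and balls $\mathcal B^R_k$ around $0$. Put $\gamma_R(k)=\mathbb E|\mathcal B_k^R|$, $\gamma(k)=\mathbb E|\mathcal B_k|$, and for $s>0$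
\[
F_R(s)=\sum_{k\ge0}\gamma_R(k)e^{-sk},\qquad F(s)=\sum_{k\ge0}\gamma(k)e^{-sk}\in[1,\infty].
\]
It will be enough to show that $F(s)<\infty$ for every $s>0$. Every finite path has bounded edge lengths, so $\gamma_R(k)\uparrow\gamma(k)$ and $F_R(s)\uparrow F(s)$ as $R\to\infty$. Deterministically
\begin{equation}\label{eq:poly}
|\mathcal B^R_k|\le(2kR+1)^d\le(3kR)^d\qquad(k\ge1,\ R\ge1).
\end{equation}
Hence $F_R$ is finite, continuous and strictly decreasing on $(0,\infty)$. It tends to $\infty$ as $s\downarrow0$, because $\gamma_R(k)\ge1$, and to $\gamma_R(0)=1$ as $s\to\infty$.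

A geodesic in the full graph consists of stretches in $G_R$ separated by edges longer than $R$. If each stretch together with the next long edge contributes a factor at most $\frac12$, the sum over all geodesics converges. To decouple the stretches we use the van den Berg--Kesten inequality \cite{BK}. Consider finitely many independent $\{0,1\}$-valued variables and increasing events $A_1,\dots,A_k$. The events \emph{occur disjointly} if there are pairwise disjoint sets $K_1,\dots,K_k$ of indices such that, for each $i$, the variables with index in $K_i$ all equal $1$ and this alone guarantees $A_i$. The inequality says that the probability of disjoint occurrence is at most $\prod_i\mathbb P(A_i)$.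

\begin{lemma}\label{lem:onescale}
If $\varepsilon(R)F_R(s)\le\frac12$, then $F(s)\le\dfrac{2F_R(s)}{1-e^{-s}}$.
\end{lemma}

\begin{proof}
Let $R'>R$, suppose that $D_{R'}(0,x)=n$, and take a geodesic from $0$ to $x$ in $G_{R'}$. Let $(y_1,z_1),\dots,(y_l,z_l)$, $l\ge0$, be its edges of length greater than $R$, in the order and direction in which they are traversed. Put $z_0=0$, $y_{l+1}=x$, and let $n_i\ge0$ be the number of edges between $z_i$ and $y_{i+1}$, so that $\sum_{i=0}^ln_i=n-l$. A geodesic uses no edge twice. Hence the events $\{D_R(z_i,y_{i+1})\le n_i\}$, $0\le i\le l$, and $\{\text{edge }\{y_i,z_i\}\text{ is present}\}$, $1\le i\le l$, occur disjointly, with all witnessing paths inside $\{|v|\le nR'\}$. When the first type of event is restricted to paths inside this set, all these events are increasing and depend on finitely many edges, so the van den Berg--Kesten inequality applies; dropping the restriction afterwards only increases the probabilities. Sum over $x$, then over $z_l$ and $y_l$, and so on back to $z_1$ and $y_1$. By translation invariance the sum over $y_{i+1}$ (given $z_i$) of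 $\mathbb P(D_R(z_i,y_{i+1})\le n_i)$ is $\gamma_R(n_i)$, and the sum over $z_i$ (given $y_i$) of the edge probabilities is at most $\varepsilon(R)$. Thus
\[
\mathbb E\bigl|\{x:D_{R'}(0,x)=n\}\bigr|\le\sum_{l\ge0}\ \sum_{n_0+\dots+n_l=n-l}\varepsilon(R)^l\prod_{i=0}^l\gamma_R(n_i).
\]
Multiply by $e^{-sn}=e^{-sl}\prod_ie^{-sn_i}$ and sum over $n\ge0$. The left side of the inequality is $\gamma_{R'}(n)-\gamma_{R'}(n-1)$ with $\gamma_{R'}(-1)=0$, so it becomes $(1-e^{-s})F_{R'}(s)$. The right side becomes
\[
F_R(s)\sum_{l\ge0}\bigl(\varepsilon(R)e^{-s}F_R(s)\bigr)^l\le2F_R(s).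
\]
Let $R'\to\infty$.
\end{proof}

\begin{example}[one scale suffices when $\beta>2d$]
Let $p(r)=r^{-\beta}$ with $\beta>2d$. Then $\varepsilon(R)\le CR^{d-\beta}$, and \eqref{eq:poly} gives $F_R(s)\le1+3^dR^d\sum_kk^de^{-sk}$. So $\varepsilon(R)F_R(s)\to0$ as $R\to\infty$ for each $s>0$. For each $s>0$, applying Lemma~\ref{lem:onescale} with a single large $R=R(s)$ gives $F(s)<\infty$: growth is subexponential. If $\varepsilon(R)$ decays more slowly than $R^{-d}$, the bound \eqref{eq:poly} is too crude to be used from time $0$ on, and this argument with a single scale breaks down. The bound is still good after a time of order $\log R$, and this is what we exploit next.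
\end{example}

\subsection{Comparing scales}
Suppose, for contradiction, that $F(\theta)=\infty$ for some $\theta>0$. Let
\[
R_j=e^{2^j},\qquad\varepsilon_j=\varepsilon(R_j),\qquad q_j=\log\frac1{\varepsilon_j},
\]
and take $j\ge j_0$, where $j_0\ge0$ is such that $\varepsilon_{j_0}<\frac12$. The $q_j$ are positive and non-decreasing. As $1/(2\varepsilon_j)>1$, there is a unique $s_j>0$ with
\begin{equation}\label{eq:sj}
F_{R_j}(s_j)=\frac1{2\varepsilon_j}.
\end{equation}
This is the smallest rate that Lemma~\ref{lem:onescale} can handle at scale $R_j$. The lemma gives $F(s_j)<\infty$, and since $F$ is non-increasing and $F(\theta)=\infty$, we have $s_j>\theta$. It also gives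
\[
F(s_j)\le\frac{C_2}{\varepsilon_j},\qquad C_2=\frac1{1-e^{-\theta}}\ge1 .
\]
Let $t_j=\min_{j_0\le i\le j}s_i>\theta$ be the best rate found so far. If $t_j=s_i$ with $i\le j$, then
\begin{equation}\label{eq:Ftj}
F(t_j)\le\frac{C_2}{\varepsilon_i}\le\frac{C_2}{\varepsilon_j}.
\end{equation}
The sequence $t_j$ is non-increasing and bounded below by $\theta$, so its total decrease is finite. The next lemma shows that each increase of $q_j$, apart from a bounded amount, has to be paid for by a decrease of $t_j$. The reason is the following. At rates above $\theta$, only times up to order $\log R_{j+1}$ matter in $F_{R_{j+1}}$, so lowering the rate by $\Delta$ increases it by a factor of at most $e^{O(2^j)\Delta}$, up to constants. But by \eqref{eq:Ftj} it is at most of order $1/\varepsilon_j$ at the rate $t_j$, and by \eqref{eq:sj} it equals $1/(2\varepsilon_{j+1})$ at the rate $s_{j+1}$.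

\begin{lemma}\label{lem:pay}
Let $K_j=\lceil 2d\,2^{j+1}/\theta\rceil$. There is a constant $C_4=C_4(\theta,d)\ge0$ such that for all $j\ge j_0$
\[
q_{j+1}-q_j\le K_j\,(t_j-t_{j+1})+C_4 .
\]
\end{lemma}

\begin{proof}
\emph{Case $s_{j+1}\ge t_j$.} Then $t_{j+1}=t_j$. By \eqref{eq:sj}, monotonicity and \eqref{eq:Ftj},
\[
\frac1{2\varepsilon_{j+1}}=F_{R_{j+1}}(s_{j+1})\le F(t_j)\le\frac{C_2}{\varepsilon_j},
\]
so $q_{j+1}-q_j\le\log(2C_2)$.

\emph{Case $s_{j+1}<t_j$.} Write $s=s_{j+1}=t_{j+1}>\theta$ and $K=K_j$. For $k\le K$ we use $e^{-sk}\le e^{(t_j-s)K}e^{-t_jk}$ and $\gamma_{R_{j+1}}\le\gamma$, and for $k>K$ we use \eqref{eq:poly} and $s>\theta$: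
\[
\frac1{2\varepsilon_{j+1}}=F_{R_{j+1}}(s)\le e^{(t_j-s)K}\sum_{k\le K}\gamma(k)e^{-t_jk}+\sum_{k>K}(3kR_{j+1})^de^{-\theta k}.
\]
The first sum is at most $F(t_j)\le C_2/\varepsilon_j$. For $k>K$ we have $e^{-\theta k/2}\le e^{-d2^{j+1}}=R_{j+1}^{-d}$, so the second sum is at most $C_1=3^d\sum_kk^de^{-\theta k/2}$. Since $1/\varepsilon_j\ge1$, the right side is at most $(C_1+C_2)e^{(t_j-s)K}/\varepsilon_j$. Take logarithms.

Both cases give the claim with $C_4=\log(2(C_1+C_2))$, which is non-negative because $C_2\ge1$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:sub}]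
There is a constant $C_5$ with $K_j\le C_52^j$ for $j\ge j_0$. As $t_j-t_{j+1}\ge0$, Lemma~\ref{lem:pay} gives $2^{-j}(q_{j+1}-q_j)\le C_5(t_j-t_{j+1})+C_42^{-j}$. Summing over $j$ and using $t_j>\theta$, we get $\sum_{j\ge j_0}2^{-j}(q_{j+1}-q_j)<\infty$. Summation by parts gives
\[
\sum_{j=j_0}^J2^{-j}(q_{j+1}-q_j)=-2^{-j_0}q_{j_0}+\sum_{j=j_0+1}^J2^{-j}q_j+2^{-J}q_{J+1}\ge-2^{-j_0}q_{j_0}+\sum_{j=j_0+1}^J2^{-j}q_j ,
\]
so $\sum_j2^{-j}q_j<\infty$. On the other hand, for $j\ge j_0$,
\[
\int_{2^j}^{2^{j+1}}\frac{\log(1/\varepsilon(e^u))}{u^2}\,du\le q_{j+1}\bigl(2^{-j}-2^{-j-1}\bigr)=2^{-j-1}q_{j+1},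
\]
and $\log^+(1/\varepsilon(e^u))$ is bounded on bounded intervals because $\varepsilon$ is non-increasing and positive. Hence $I(p)<\infty$, contrary to the hypothesis.

So $F(s)<\infty$ for every $s>0$, and $1\le\mathbb E|\mathcal B_k|\le F(s)e^{sk}$ for all $k$. Since $s$ is arbitrary, $(\mathbb E|\mathcal B_k|)^{1/k}\to1$. By Markov's inequality $\mathbb P(|\mathcal B_k|\ge e^{2sk})\le F(s)e^{-sk}$, which is summable in $k$. By the Borel--Cantelli lemma, applied for $s=1,\frac12,\frac13,\dots$, and because $|\mathcal B_k|\ge1$, we get $|\mathcal B_k|^{1/k}\to1$ almost surely.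
\end{proof}

\section{One doubling, by hand}\label{sec:hand}

We now turn to Theorem~\ref{thm:exp}. So let $I(p)<\infty$; then $\varepsilon(R)>0$ for all $R$. Write $Q(u)=\log(1/\varepsilon(e^u))$, a non-decreasing function which is non-negative for large $u$.

Two facts will be used throughout. First, there is $c_d>0$ such that $\#\{z:0<|z|\le r\}\ge c_dr^d$ for $r\ge1$, and $p$ is non-increasing, so $m\ge c_dr^dp(r)$. Hence, with $C_p=m/c_d$,
\begin{equation}\label{eq:Cp}
p(r)\le C_pr^{-d}\qquad(r\ge1).
\end{equation}
Second, if $X$ is a sum of countably many independent Bernoulli variables and $\mathbb EX<\infty$, then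
\begin{equation}\label{eq:chernoff}
\mathbb P\bigl(X\le\tfrac12\mathbb EX\bigr)\le e^{-\mathbb EX/8}.
\end{equation}
Indeed $\mathbb E2^{-X}\le e^{-\mathbb EX/2}$, so the left side is at most $2^{\mathbb EX/2}e^{-\mathbb EX/2}=e^{-\frac12(1-\log2)\mathbb EX}$, and $\frac12(1-\log 2)>\frac18$.

Let $N=n^d$, let $B=\{0,\dots,n-1\}^d$ and $R=n^6=N^{6/d}$, with $n$ so large that $R$ exceeds the diameter of $B$ and $\varepsilon(R)\le1$. All of $B$ is within distance $dn$ of $0$. The edges $\{y,z\}$ with $y\in B$ and $|z-y|>R$ are distinct and lead out of $B$. The expected number of present ones is $\mu=N\varepsilon(R)$, so by \eqref{eq:chernoff} at least $\mu/2$ are present, except with probability at most $e^{-\mu/8}$. For each present edge look at the box $z+B$, all of which is within distance $dn+1+dn$ of $0$.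

Could these boxes overlap? Fix $y\in B$ and a site $s$. The expected number of present edges $\{y,z\}$ with $|z-y|>R$ and $s\in z+B$ is, by \eqref{eq:Cp},
\[
h_y(s)=\sum_{|z-y|>R}p(|z-y|)\mathbf 1\{s\in z+B\}\le NC_pR^{-d},\qquad\text{and}\qquad\sum_sh_y(s)=N\varepsilon(R).
\]
The expected number of coincidences of a site of $B$ with a site of a far box is at most $N\cdot N\cdot NC_pR^{-d}$. By independence, the expected number of coincidences between the far boxes of two different edges is at most
\[
\sum_s\Bigl(\sum_{y\in B}h_y(s)\Bigr)^2\le\bigl(N\cdot NC_pR^{-d}\bigr)\bigl(N\cdot N\varepsilon(R)\bigr)\le C_pN^4R^{-d}.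
\]
Together this is at most $2C_pN^4R^{-d}=2C_pN^{-2}$. The exponent $6$ was chosen so that $R^d$ beats $N^4$ with something to spare. Hence, with probability at least $1-e^{-\mu/8}-2C_pN^{-2}$,
\[
|\mathcal B_{2dn+1}|\ge N\cdot\frac\mu2=\tfrac12N^2\varepsilon\bigl(N^{6/d}\bigr).
\]
The time has essentially doubled, and so has the logarithm of the volume, up to the loss $\log\frac2{\varepsilon(N^{6/d})}$. Since $\frac{Q(u)}{2u}\le\int_u^{2u}\frac{Q(v)}{v^2}dv\to0$, we have $\varepsilon(N^{6/d})=N^{-o(1)}$, so $\mu$ is large and the loss is small compared with $\log N$.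

We want to iterate, with the whole construction in place of the box $B$. Three difficulties appear.
\begin{itemize}
\item A vertex takes part in several doublings. In the later ones its long edges have been looked at before, so they are no longer independent of the past. We give every level of the recursion its own share of the randomness.
\item The same edge may also be looked at twice at the same level, from its two ends or from two visits to the same vertex. We let the construction run with fresh, fictitious randomness when this happens, and show that in a successful construction the paths that we use are real.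
\item Each copy of the construction may fail, and the probability of failure does not tend to $0$ with the level, since already the first few levels may fail. So a doubling must tolerate failed copies, and at the end the probability of success must be boosted to $1$.
\end{itemize}

\section{Exponential growth: proof of Theorem~\ref{thm:exp}}\label{sec:exp}

\subsection{The upper bound}
The expected number of self-avoiding paths of length $i$ from $0$ is at most $m^i$, and $m\ge2d>1$, so $\mathbb E|\mathcal B_k|\le\sum_{i\le k}m^i\le(k+1)m^k$. With $a_2=2m$ we get $\mathbb P(|\mathcal B_k|\ge a_2^k)\le(k+1)2^{-k}$, which is summable. Hence almost surely $|\mathcal B_k|<a_2^k$ for all large $k$.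

The rest of the section is devoted to the lower bound; assume $I(p)<\infty$.

\subsection{Splitting the randomness}
Let $w_i=2^{-i}$, $i\ge1$. For each edge $e=\{x,y\}$ and each $i\ge1$ let $\eta_i(e)$ be a Bernoulli variable with parameter $w_ip(|x-y|)$, all of them independent. Let $G'$ consist of all nearest-neighbor edges and of all $e$ such that $\eta_i(e)=1$ for some $i$. The edges of $G'$ are independent. An edge $e=\{x,y\}$ that is not a nearest-neighbor edge lies in $G'$ with probability at most $\sum_iw_ip(|x-y|)=p(|x-y|)$. So $G'$ can be coupled with the original graph as a subgraph of it, and it suffices to bound the balls of $G'$ from below.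

\subsection{Parameters}
For an integer $n\ge2$ let $N_0=n^d$, $\nu_0=\log N_0$, $T_0=dn$, and for $j\ge0$
\begin{gather*}
R_{j+1}=N_0^{6\cdot2^j/d},\qquad\varepsilon_{j+1}=\varepsilon(R_{j+1}),\qquad\mu_j=N_jw_{j+1}\varepsilon_{j+1},\\
N_{j+1}=\lceil\mu_j/4\rceil N_j,\qquad T_{j+1}=2T_j+1 .
\end{gather*}
Here $N_j$ is the number of vertices that we hope to reach in time $T_j$ after $j$ doublings, and $\mu_j$ is the expected number of long edges found by these vertices in the next doubling. Clearly $T_j\le2^j(dn+1)$. Take $n$ so large that $\varepsilon_1\le1$. Then $\mu_j\le N_j$, so $\lceil\mu_j/4\rceil\le N_j$ and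
\begin{equation}\label{eq:Nupper}
N_j\le N_0^{2^j}.
\end{equation}

\emph{The total loss.} Let $x_j=2^{-j}\log N_j$ and $l_j=2^{-j-1}\bigl(\log\frac1{\varepsilon_{j+1}}+\log\frac4{w_{j+1}}\bigr)\ge0$. From $N_{j+1}\ge\frac14N_j^2w_{j+1}\varepsilon_{j+1}$ we get $x_{j+1}\ge x_j-l_j$. Put $b=\log R_1=6\nu_0/d$, so that $\log R_{j+1}=b2^j$ and $\log\frac1{\varepsilon_{j+1}}=Q(b2^j)\ge0$. As $Q$ is non-decreasing,
\[
b\int_{b2^j}^{b2^{j+1}}\frac{Q(u)}{u^2}\,du\ge b\,Q(b2^j)\frac1{b2^{j+1}}=2^{-j-1}Q(b2^j).
\]
Also $\sum_{j\ge0}2^{-j-1}\log\frac4{w_{j+1}}=\log2\sum_{i\ge1}2^{-i}(i+2)=4\log2$; this is the price of splitting. Therefore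
\[
\sum_{j\ge0}l_j\le\frac{6\nu_0}d\int_b^\infty\frac{Q(u)}{u^2}\,du+4\log2 .
\]
This is the place where $I(p)<\infty$ is used: since $b\to\infty$ as $n\to\infty$, the right side is at most $\nu_0/8$ for large $n$. Then $x_j\ge\frac78\nu_0$ for all $j$. Moreover $\log\mu_j=2^jx_j-2^{j+1}l_j+\log4$ and $l_j\le\nu_0/8$. Hence
\begin{equation}\label{eq:Nlower}
N_j\ge N_0^{\frac78\cdot2^j},\qquad\mu_j\ge4N_0^{\frac58\cdot2^j}\ge4\qquad(j\ge0).
\end{equation}

\emph{The errors.} Let
\[
f_j=e^{-\mu_j/16}+2C_p25^jN_0^{-2\cdot2^j}\le e^{-\frac14N_0^{\frac58\cdot2^j}}+2C_p25^jN_0^{-2\cdot2^j}.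
\]
As $n\to\infty$, $\sum_jf_j\to0$. \emph{We now fix $n$} so large that all of the above holds and $\sum_{j\ge0}f_j\le\frac12$. Since $e^{-\frac14y^{5/8}}\le C'y^{-2}$ for $y\ge1$, we have $f_j\le C''25^jN_0^{-2\cdot2^j}$. As $\sum_j25^jN_0^{-2^j}<\infty$, there is a constant $C$ with
\begin{equation}\label{eq:ftail}
\sum_{j\ge h}f_j\le C\,N_0^{-2^h}\qquad(h\ge0).
\end{equation}

\subsection{Runs}
For $h\ge0$ let $n_h=\lceil N_h^{1/d}\rceil$, and fix a set $S_h\subset\{0,\dots,n_h-1\}^d$ of $N_h$ sites with $0\in S_h$. In particular $n_0=n$ and $S_0=\{0,\dots,n-1\}^d$.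

For $0\le h\le j$ we define an \emph{$(h,j)$-run at $x\in\mathbb Z^d$}. It has \emph{level} $j$, and it is a random exploration that produces finitely many \emph{nodes}, each located at a \emph{site} of $\mathbb Z^d$, and an outcome, success or failure. Different nodes may share a site. On success $N_j$ of the nodes are \emph{selected}. One should think of $(0,j)$-runs as the basic objects. The index $h$ is the level at which we start, from a deterministic box; it is needed only at the very end, to push the success probability to $1$.

\medskip\noindent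
\emph{$(h,h)$-run at $x$ (seed).} One node at each site of $x+S_h$. It always succeeds, and all $N_h$ nodes are selected.

\medskip\noindent
\emph{$(h,j+1)$-run at $x$, where $j\ge h$.}
\begin{enumerate}
\item Perform an $(h,j)$-run at $x$, the \emph{primary subrun}. If it fails, stop and declare failure.
\item Otherwise each selected node of the primary subrun, at site $y$ say, \emph{examines at level $j+1$} all sites $z$ with $|z-y|>R_{j+1}$. The examination of $z$ yields a bit, equal to $1$ with probability $w_{j+1}p(|z-y|)$. After all these examinations, perform for each bit equal to $1$ a $(0,j)$-run at the corresponding $z$, a \emph{secondary subrun}.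
\item Declare success if and only if
\begin{itemize}
\item[($\alpha$)] no two nodes belonging to two different subruns (primary or secondary) have the same site, and
\item[($\beta$)] at least $\lceil\mu_j/4\rceil$ secondary subruns succeed.
\end{itemize}
On success, select the selected nodes of the first $\lceil\mu_j/4\rceil$ successful secondary subruns, in a fixed order. These are $\lceil\mu_j/4\rceil N_j=N_{j+1}$ nodes.
\end{enumerate}
The nodes of the run are all the nodes of its subruns, and hence include those of all nested subruns. Condition ($\alpha$) concerns all of them, including unselected nodes and nodes of failed secondary subruns. They too have used up randomness. On the other hand, two nodes of the same subrun may share a site without violating ($\alpha$) for the run itself; in this way a failure inside a discarded secondary subrun does no harm.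

By induction the selected nodes of a successful run are at distinct sites. For nodes in different subruns this is ($\alpha$); for nodes in the same subrun it is the induction hypothesis; for a seed it is clear.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.92]
\draw[dashed] (-0.4,-0.5) rectangle (5.0,2.1);
\draw[dashed] (7.2,-0.5) rectangle (12.6,2.1);
\draw (0,0) rectangle (1.2,1.2);
\draw (3.4,0.5) rectangle (4.6,1.7);
\draw (7.6,0) rectangle (8.8,1.2);
\draw (11.0,0.5) rectangle (12.2,1.7);
\draw[thick] (0,0) -- (0.8,0) -- (0.8,0.7);
\draw[thick,->] (0.8,0.7) to[bend left=20] (3.4,0.5);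
\draw[thick] (3.4,0.5) -- (4.0,0.5) -- (4.0,1.2);
\draw[thick,->] (4.0,1.2) to[bend left=25] (7.6,0);
\draw[thick] (7.6,0) -- (8.3,0) -- (8.3,0.8);
\draw[thick,->] (8.3,0.8) to[bend left=20] (11.0,0.5);
\draw[thick] (11.0,0.5) -- (11.5,0.5) -- (11.5,1.3);
\fill (0,0) circle (0.06) node[below] {$x$};
\fill (4.0,1.2) circle (0.06) node[above] {$y$};
\fill (7.6,0) circle (0.06) node[below] {$z$};
\fill (11.5,1.3) circle (0.06) node[right] {$v$};
\fill (0.8,0.7) circle (0.06);
\fill (3.4,0.5) circle (0.06);
\fill (8.3,0.8) circle (0.06);
\fill (11.0,0.5) circle (0.06);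
\node at (2.3,-0.85) {primary level-$1$ subrun at $x$};
\node at (9.9,-0.85) {secondary level-$1$ subrun at $z$};
\end{tikzpicture}
\caption{Part of a $(0,2)$-run at $x$ (distances not to scale). Solid squares are boxes of side $n$ (level-$0$ runs); dashed frames are level-$1$ runs, each drawn with only one of its secondary boxes. The thick line is a path from $x$ to a selected node $v$: nearest-neighbor paths inside boxes, and long edges, drawn as arrows, from an examining node to the starting corner of a new subrun. The edge from $y$ to $z$ is examined at level $2$, the other two at level $1$. The path has length at most $4dn+3=T_2$.}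
\label{fig:run}
\end{figure}

\subsection{Estimates with independent bits}
First let all bits be independent. Let $v_j^h$ be the expected number of nodes and $\delta_j^h$ the probability of failure of an $(h,j)$-run.

\begin{proposition}\label{prop:est}
If all bits are independent, then for $0\le h\le j$
\[
v_j^h\le5^jN_j,\qquad\delta_j^h\le\sum_{h\le i<j}f_i\le\tfrac12 .
\]
\end{proposition}

\begin{proof}
Induction on $j$. If $j=h$, then $v_h^h=N_h$ and $\delta_h^h=0$. Assume the statement for $j$ (and all $h\le j$), and let $h\le j$. Write $v=v_j^0$ and $\bar v=v_j^h$ for the expected numbers of nodes of secondary and primary subruns, and $w=w_{j+1}$, $R=R_{j+1}$.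

\emph{Nodes.} The primary subrun has $N_j$ or no selected nodes, so the expected number of secondary subruns is at most $N_jw\varepsilon_{j+1}=\mu_j$. As $\mu_j\ge4$,
\[
v_{j+1}^h\le\bar v+\mu_jv\le5^jN_j(1+\mu_j)\le5^jN_j\cdot\tfrac54\mu_j\le5^{j+1}N_{j+1}.
\]
In particular runs are almost surely finite.

\emph{Failure of $(\beta)$.} Given a successful primary subrun, the number $X$ of successful secondary subruns is a sum of independent Bernoulli variables, one for each examination, with mean $\mu_j(1-\delta_j^0)\ge\mu_j/2$. If ($\beta$) fails, then $X<\mu_j/4\le\frac12\mathbb EX$. By \eqref{eq:chernoff} this has probability at most $e^{-\mu_j/16}$.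

\emph{Failure of $(\alpha)$.} We repeat the computation of Section~\ref{sec:hand}. Let $g(s)$ be the expected number of nodes at site $s$ in a $(0,j)$-run at $0$, so $\sum_sg(s)=v$. For a selected primary node at $y$, the expected number of nodes at $s$ in the secondary subruns caused by its examinations is
\[
h_y(s)=\sum_{|z-y|>R}w\,p(|z-y|)\,g(s-z)\le w\,C_pR^{-d}v,\qquad\sum_sh_y(s)=w\,\varepsilon_{j+1}v,
\]
by \eqref{eq:Cp}. Given a successful primary subrun, different secondary subruns are independent. So the expected number of pairs of nodes that violate ($\alpha$), one primary and one secondary, is at most $\bar v\,N_j\,wC_pR^{-d}v$. For nodes of two different secondary subruns it is at most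
\[
\sum_s\Bigl(\sum_yh_y(s)\Bigr)^2\le\bigl(N_jwC_pR^{-d}v\bigr)\bigl(N_jw\varepsilon_{j+1}v\bigr),
\]
where $y$ runs over the $N_j$ sites of the selected primary nodes. With $v,\bar v\le5^jN_j$, $w\le1$, $\varepsilon_{j+1}\le1$ and $R^d=N_0^{6\cdot2^j}$, the total is at most
\[
2\cdot25^jN_j^4\,C_pN_0^{-6\cdot2^j}\le2C_p25^jN_0^{-2\cdot2^j},
\]
where we used \eqref{eq:Nupper}. This also bounds the probability that the primary subrun succeeds and ($\alpha$) fails. Altogether $\delta_{j+1}^h\le\delta_j^h+f_j$, and $\sum_if_i\le\frac12$.
\end{proof}

\subsection{Runs in the graph}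
Now perform an $(h,J)$-run at $0$, the \emph{top run}, with bits taken from the variables $\eta_i$ as follows. The construction proceeds sequentially; the examination at level $i$ by a node at $y$ of all $z$ with $|z-y|>R_i$ is one step. The bit for $z$ is the variable $\eta_i(\{y,z\})$ if this variable has not been used before in the top run; otherwise it is a fresh independent bit with the same law. Within one step the edges $\{y,z\}$ are distinct. Which variables are used in a step is determined by the past, and unused variables and fresh bits are independent of the past. So, given the past, the bits of a step are independent with the prescribed laws. Hence the top run has exactly the law considered in Proposition~\ref{prop:est}. The bits that are not fresh will be called \emph{genuine}.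

\begin{lemma}\label{lem:real}
If the $(h,J)$-run at $0$ in the graph succeeds, then all its $N_J$ selected sites are within $G'$-distance $T_J+dn_h$ of $0$.
\end{lemma}

\begin{proof}
The idea is to follow the path along which a selected node was found. All runs that this path visits are successful, so by ($\alpha$) its sites are not shared with other nodes, and hence its long edges cannot have been looked at before.

By the runs \emph{containing} a node we mean the top run and those of its subruns, subruns of subruns, and so on, in which the node was created. They are nested, with at most one for each level, because every run other than the top run is a subrun of exactly one run of the next level. The \emph{start node} of a run at $x$ is the node at site $x$ of the seed reached by passing to primary subruns repeatedly.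

\emph{Chains.} For a selected node $v$ of a successful run we define its \emph{chain}, a sequence of nodes from the start node of the run to $v$ together with a path through their sites (Figure~\ref{fig:run}). In a seed the chain consists of the start node and $v$, joined by a nearest-neighbor path; for an $(h,h)$-run its length is at most $dn_h$. In a run of level $l+1$ that is not a seed, $v$ is selected in a successful secondary subrun at some site $z$, caused by the examination of $z$ by a selected node $b$, at site $y$, of the successful primary subrun. The chain of $v$ is the chain of $b$ in the primary subrun, followed by the \emph{jump} $y\to z$, followed by the chain of $v$ in the secondary subrun, which begins with the start node $c$ of that subrun, at site $z$.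

The length of a chain in a $(0,l)$-run is at most $T_l$, by $T_0=dn$ and $T_{l+1}=T_l+1+T_l$. In an $(h,l)$-run it is at most $T_l+dn_h$. This is clear for $l=h$, and $(T_l+dn_h)+1+T_l=T_{l+1}+dn_h$. Moreover, by construction and induction on the level, if the top run succeeds and $v$ is one of its selected nodes, then:
\begin{itemize}
\item[$(*)$] every run containing a node of the chain of $v$ is successful;
\item[$(**)$] for each jump $y\to z$ of the chain, both the examining node $b$ at $y$ and the start node $c$ at $z$ belong to the chain.
\end{itemize}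

\emph{Jumps are real.} Nearest-neighbor edges belong to $G'$. It remains to show that the bit of each jump $y\to z$ of the chain is genuine. If it is examined at level $i$, this bit is then $\eta_i(\{y,z\})=1$, and $\{y,z\}\in G'$. Suppose it is not genuine. Then $\eta_i(\{y,z\})$ was used before, in an examination at level $i$ by a node $a$ at site $y$ or $z$.

A node examines at level $i$ only as a selected node of the primary subrun of a level-$i$ run containing it. There is at most one such run, so the node examines at level $i$ at most once. Hence, if $a$ is at $y$, then $a\ne b$. If $a$ is at $z$, then $a\ne c$, because $a$ made its examination before $b$ did, while $c$ was created after $b$'s examination. In either case $a$ and some $b'\in\{b,c\}$ are distinct nodes at the same site, and $b'$ belongs to the chain by $(**)$. Consider the smallest run containing both $a$ and $b'$. It is not a seed, since nodes of a seed are at distinct sites. So $a$ and $b'$ lie in two different subruns of it; thus it has reached step 3, and it violates ($\alpha$). Hence it fails, which contradicts $(*)$.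
\end{proof}

\subsection{Conclusion}
For $h=0$ we would obtain only a success probability of at least $\frac12$. To do better we start at a level $h$ at which the error sum $\sum_{i\ge h}f_i$ is small. The price is that the seed box has side length of order $N_h^{1/d}$, and crossing it takes that long. This is harmless as long as $N_h$ is of no larger order than $2^J$, the order of $T_J$.

Let $J$ be such that $2^J\ge N_0$, and let $h$ be the largest integer with $N_0^{2^h}\le2^J$. Then $h\ge0$ and $N_0^{2^h}>2^{J/2}$. As $N_0\ge2$ we have $2^h\le J$, so $h\le J$. Also $n_h\le N_h\le N_0^{2^h}\le2^J$ by \eqref{eq:Nupper}. With $K=dn+1+d$ we get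
\[
T_J+dn_h\le2^J(dn+1)+d\,2^J=K2^J .
\]
The $(h,J)$-run at $0$ in the graph succeeds with probability at least $1-\sum_{i\ge h}f_i$ by Proposition~\ref{prop:est}. Its $N_J$ selected nodes are at distinct sites. So Lemma~\ref{lem:real}, \eqref{eq:Nlower} and \eqref{eq:ftail} give
\[
\mathbb P\Bigl(|\mathcal B_{K2^J}|\ge N_0^{\frac78\cdot2^J}\Bigr)\ge1-C N_0^{-2^h}\ge1-C2^{-J/2}.
\]
The errors are summable in $J$. By the Borel--Cantelli lemma, almost surely the event holds for all large $J$. For $K2^J\le k<K2^{J+1}$ it implies
\[
|\mathcal B_k|\ge e^{\frac78\nu_02^J}>a_1^k,\qquad a_1=\exp\Bigl(\frac{7\nu_0}{16K}\Bigr)>1 .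
\]
So almost surely $a_1^k<|\mathcal B_k|<a_2^k$ for all large $k$; in particular $a_1<a_2$. This proves Theorem~\ref{thm:exp}. \qed

\begin{thebibliography}{9}
\bibitem{BK} van den Berg and Kesten, \emph{J. Appl. Probab.} \textbf{22} (1985).
\bibitem{LRP} \emph{The growth of the infinite long-range percolation cluster and an application to spatial epidemics}, \url{https://www.eurandom.tue.nl/oldevents/workshops/2012/SAM2/Trapman.pdf}.
\end{thebibliography}

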